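# Zeros of $E_kE_l-E_{k+l}$ and the boundary of the fundamental domain

## 1. Two cusp forms of weight 24

For an even integer $k\ge 4$ let $B_k$ be the $k$-th Bernoulli number, $\sigma_{k-1}(n)=\sum_{d\mid n}d^{k-1}$, $q=e^{2\pi i z}$ and $a_k=-2k/B_k$. The normalized Eisenstein series is
$$E_k(z)=\frac12\sum_{(c,d)=1}\frac1{(cz+d)^k}=1+a_k\sum_{n\ge1}\sigma_{k-1}(n)q^n .$$
The product of two of them has constant term $1$, so $E_kE_l-E_{k+l}$ is a cusp form of weight $k+l$. Where are its zeros?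

Take weight $24$. The space $S_{24}$ has dimension $2$, with basis $\Delta E_4^3=q+(720-24)q^2+\cdots=q+696q^2+\cdots$ and $\Delta^2=q^2+\cdots$. If $f=c_1q+c_2q^2+\cdots\in S_{24}$ and $j=E_4^3/\Delta$, then
$$f=c_1\Delta E_4^3+(c_2-696c_1)\Delta^2=\Delta^2\big(c_1\,j+c_2-696c_1\big).$$
Since $\Delta$ has no zero in the upper half-plane, $f(z)=0$ exactly when $j(z)=696-c_2/c_1$. For $f=E_kE_l-E_{24}$,
$$c_1=a_k+a_l-a_{24},\qquad c_2=a_k\sigma_{k-1}(2)+a_l\sigma_{l-1}(2)+a_ka_l-a_{24}\sigma_{23}(2).$$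
From $B_{24}=-\frac{236364091}{2730}$ we get $a_{24}=\frac{131040}{236364091}\approx0.000554$ and $a_{24}\sigma_{23}(2)=8388609\,a_{24}\approx4650.6$.

For $k=l=12$: $B_{12}=-\frac{691}{2730}$, so $a_{12}=\frac{65520}{691}\approx94.819$, and $\sigma_{11}(2)=2049$. Hence $c_1\approx189.638$, $c_2\approx388568.7+8990.7-4650.6=392908.8$, and the zero satisfies $j\approx696-2071.9=-1375.9$.

For $(k,l)=(20,4)$: $a_4=240$, $\sigma_3(2)=9$, $B_{20}=-\frac{174611}{330}$, so $a_{20}=\frac{13200}{174611}\approx0.075597$, and $\sigma_{19}(2)=524289$. Hence $c_1\approx240.075$, $c_2\approx39634.5+2160+18.1-4650.6=37162.0$, and the zero satisfies $j\approx696-154.8=541.2$.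

Now recall where $j$ is real in the standard fundamental domain. On the unit arc from $\rho=e^{2\pi i/3}$ to $i$ it runs through $[0,1728]$; on the vertical half-line above $\rho$ it runs through $(-\infty,0]$; on the imaginary axis above $i$ it runs through $[1728,\infty)$. So the zero of $E_{12}^2-E_{24}$ lies on the side $x=\pm\frac12$, and the zero of $E_{20}E_4-E_{24}$ lies on the arc $|z|=1$. Both are on the boundary of the domain, on different pieces of it. A value $j>1728$ would have put the zero inside the domain, and in higher weights the numbers $j(\text{zero})$ could also be non-real. Do the zeros always avoid the interior?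

## 2. The domain $\overline{\mathcal F}$ and the boundary statement

Let $\mathbb H$ be the upper half-plane, $z=x+iy$, and
$$\mathcal F=\{z\in\mathbb H: x\in(-\tfrac12,\tfrac12),\ |z|\ge1\},\qquad \overline{\mathcal F}=\{z\in\mathbb H:|x|\le\tfrac12,\ |z|\ge1\}.$$
Every point of $\mathbb H$ is $\mathrm{SL}_2(\mathbb Z)$-equivalent to a point of $\overline{\mathcal F}$. The boundary of $\mathcal F$ in $\mathbb H$ consists of the arc $\{|z|=1,|x|\le\frac12\}$, with endpoints $\rho$ and $\rho+1$, and the half-lines $x=\pm\frac12$, $y\ge\frac{\sqrt3}2$. The zero set of a modular form is $\mathrm{SL}_2(\mathbb Z)$-invariant, so we look at representatives in $\overline{\mathcal F}$.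

The model is a theorem of F. K. C. Rankin and H. P. F. Swinnerton-Dyer (1970): for every even $k\ge4$, all zeros of $E_k$ in $\overline{\mathcal F}$ lie on the arc $|z|=1$. The slides "Zeros of the Modular Form $Ek El - E{k+l}$" (https://www1.math.tamu.edu/ugs/research/REU/results/REU_2015/vulakhslides.pdf) conjecture that the zeros of $E_kE_l-E_{k+l}$ lie on the boundary of $\mathcal F$. They state no explicit range of $k,l$; we fix one as follows.

If $k+l\in\{8,10,14\}$, there are no nonzero cusp forms and the difference vanishes identically. If $k+l\in\{12,16,18,20,22,26\}$, the cusp space is one-dimensional and the form is a multiple of $\Delta E_{k+l-12}$ (with $E_0=1$), so its zeros in $\mathbb H$ are forced to lie at $i$, $\rho$ and their equivalents. In the remaining weights $\dim S_{k+l}\ge2$.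

**Standing hypotheses.** $k,l\ge4$ are even, $\dim S_{k+l}\ge2$ (that is, $k+l\ge24$ and $k+l\ne26$), and $E_kE_l-E_{k+l}$ is not identically zero. By symmetry we take $k\ge l$. We write
$$w=k+l,\qquad f=E_kE_l-E_w,\qquad D=\frac{k-l}2\in\mathbb Z_{\ge0}.$$
Then $k=l+2D$, $w=2l+2D$ and $k\ge12$.

**Theorem 1.** Every zero of $f$ in $\overline{\mathcal F}$ lies on $|z|=1$ or on $x=\pm\frac12$.

So the conjecture is true for all these pairs; together with the one-dimensional weights just described, its conclusion holds whenever $E_kE_l-E_{k+l}\not\equiv0$. A sharper statement (Theorem 2, exact orders and exact numbers of zeros on each piece) is stated and proved in Section 9.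

## 3. How many zeros have to be found

**Step 3.1. The zero at the cusp.** We show that $f$ vanishes to order exactly $1$ at $\infty$ and find the sign of $f$ high up on $x=-\frac12$.

Euler's formula for $B_p$ gives $\operatorname{sgn}a_p=(-1)^{p/2}$ and $|a_p|=\frac{(2\pi)^p}{(p-1)!\,\zeta(p)}$. The first values of $|a_p|$ for $p=4,6,8,10$ are $240,504,480,264$, and $|a_{14}|=24$. Moreover
$$\Big|\frac{a_{p+2}}{a_p}\Big|=\frac{4\pi^2}{p(p+1)}\cdot\frac{\zeta(p)}{\zeta(p+2)},$$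
which is at most $\frac{39.48}{42}\zeta(6)<1$ for $p\ge6$ and at most $\frac{39.48}{156}\zeta(12)<0.26$ for $p\ge12$. The $q$-coefficient of $f$ is $a_k+a_l-a_w$.

- If $l\le10$, then $k\ge14$, so $|a_k|+|a_w|\le48<|a_l|$.
- If $k>l\ge12$, then $|a_k|+|a_w|<0.52|a_l|$.
- If $k=l$, then $l\ge12$, the coefficient is $2a_l-a_{2l}$, and $|a_{2l}|<2|a_l|$.

In all cases the coefficient is nonzero with the sign $(-1)^{l/2}$ of $a_l$. So $\operatorname{ord}_\infty f=1$. On $x=-\frac12$ we have $q=-e^{-2\pi y}<0$, so $f$ is real there and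
$$\text{on }x=-\tfrac12,\text{ for all large }y,\ f\text{ has sign }(-1)^{l/2+1}.\tag{1}$$

**Step 3.2. The orders forced by the weight.** We find the residues of the orders of $f$ at the elliptic points. With $o=\operatorname{ord}_\rho f$ the valence formula reads
$$\frac w{12}=1+\tfrac12\operatorname{ord}_if+\tfrac13o+\#\{\text{other zeros mod }\mathrm{SL}_2(\mathbb Z)\}.$$
Multiply by $12$. Modulo $3$ this gives $o\equiv w$, and modulo $4$ it gives $2\operatorname{ord}_i f\equiv w$, so $\operatorname{ord}_if\equiv\frac w2=l+D\equiv D\pmod2$.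

**Definition.** Let $\varepsilon_i\in\{0,1\}$ with $\varepsilon_i\equiv D\pmod2$ and $\varepsilon_\rho\in\{0,1,2\}$ with $\varepsilon_\rho\equiv w=2l+2D\equiv-(l+D)\pmod3$. Put
$$Z=\frac w{12}-1-\frac{\varepsilon_i}2-\frac{\varepsilon_\rho}3 .$$

Then $\operatorname{ord}_if-\varepsilon_i\in2\mathbb Z_{\ge0}$ and $o-\varepsilon_\rho\in3\mathbb Z_{\ge0}$. For example, $(k,l)=(26,8)$ has $w=34$, $D=9$, $\varepsilon_i=1$, $\varepsilon_\rho=1$ and $Z=\frac{34}{12}-1-\frac12-\frac13=1$.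

**Step 3.3. What would suffice.** Let $N_A$ and $N_L$ be the numbers of zeros of $f$, with multiplicity, on the open arc $\{|z|=1,\ \frac\pi2<\arg z<\frac{2\pi}3\}$ and on the open half-line $\{x=-\frac12,\ y>\frac{\sqrt3}2\}$. Since $z\mapsto z+1$ identifies the two sides and $z\mapsto-1/z$ identifies the two halves of the arc, every orbit other than those of $i,\rho$ meets exactly one of the open arc, the open half-line, and the set $\{|x|<\frac12,|z|>1\}$, in exactly one point. So the valence formula becomes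
$$\#\{\text{zeros in }|x|<\tfrac12,\,|z|>1\}=Z-\frac{\operatorname{ord}_if-\varepsilon_i}2-\frac{o-\varepsilon_\rho}3-N_A-N_L.\tag{2}$$
The left side is $\ge0$ and $\operatorname{ord}_if\ge\varepsilon_i$. Hence the left side is $0$, and Theorem 1 holds, as soon as
$$N_A+N_L\ \ge\ Z-\frac{o-\varepsilon_\rho}3.\tag{3}$$
We must produce about $\frac w{12}=\frac{l+D}6$ zeros on the boundary.

## 4. The arc alone gives only $D/6$ zeros

The sensible first attempt is to treat $f$ on the arc by rotating it to a real function.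

**Definition.** Pairs $(c,d)$ and $(-c,-d)$ give the same term, so $E_p(z)=\sum(cz+d)^{-p}$ over primitive pairs modulo $\pm$. For $z=e^{i\theta}$ put
$$F_p(\theta)=e^{ip\theta/2}E_p(e^{i\theta})=\sum(ce^{i\theta/2}+de^{-i\theta/2})^{-p},\qquad G=F_kF_l-F_w=e^{iw\theta/2}f(e^{i\theta}).$$
Exchanging $c$ and $d$ conjugates the terms, so $F_p$ and $G$ are real. For example $F_6(\frac\pi2)=e^{3\pi i/2}E_6(i)=0$.

The pairs $(1,0)$ and $(0,1)$ contribute $2\cos\frac{p\theta}2$ to $F_p$. If we keep only these, then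
$$G\approx2\cos\tfrac{k\theta}2\cdot2\cos\tfrac{l\theta}2-2\cos\tfrac{w\theta}2=2\cos D\theta .$$
On $[\frac\pi2,\frac{2\pi}3)$ the function $\cos D\theta$ makes about $D/6$ sign changes. Even if every neglected term were harmless, this accounts for about $D/6$ of the $(l+D)/6$ zeros. About $l/6$ are missing, and for $k=l$ the main term is the constant $2$. No better estimate on the arc can help: for $k=l=12$ we have $Z=1$, and Section 1 placed the zero on $x=\pm\frac12$.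

## 5. The half-line, the corner, and three propositions

The missing $l/6$ zeros suggest looking on $x=-\frac12$. Write $z=-\frac12+iy=re^{i\theta}$ there. Then $z+1=-\bar z$, so the pairs $(1,0)$, $(1,1)$ contribute $z^{-p}+(-\bar z)^{-p}=2r^{-p}\cos p\theta$ to $E_p$. Writing $E_p=1+S_p$ we have $f=S_l+S_k+S_kS_l-S_w$, and since $r>1$ we expect the smallest weight to be the important one, roughly $f\approx2r^{-l}\cos l\theta$. As $z$ descends, $\theta$ runs over $(\frac\pi2,\frac{2\pi}3)$, and $\cos l\theta$ changes sign about $l/6$ times. Together with the arc this is about $\frac{l+D}6=\frac w{12}$.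

Two difficulties remain. "About" is not enough, since (3) must hold exactly, and near the common endpoint $\rho$ both approximations deteriorate. And high up on the half-line many terms $(z+d)^{-l}$ have nearly equal size, so two of them cannot dominate. The first difficulty is solved by the following link between the two pieces.

**Lemma (signs at the corner).** Let $\lambda=\pm1$ be the sign of $f(\rho+is)$ for small $s>0$. Then $G(\frac{2\pi}3-t)$ has sign $(-1)^o\lambda$ for small $t>0$.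

**Proof.** Let $f=c(z-\rho)^o(1+\cdots)$. On the line $f\sim ci^os^o$ is real, so $\lambda=\operatorname{sgn}(ci^o)$. On the arc $z-\rho=\rho(e^{-it}-1)=-it\rho(1+O(t))$, so
$$G\sim c(-i)^ot^o\,\rho^oe^{iw\pi/3},\qquad \rho^oe^{iw\pi/3}=e^{2\pi i(2o+w)/6}=1,$$
because $2o+w$ is even and $2o+w\equiv3o\equiv0\pmod3$. Finally $c(-i)^o=(-1)^oci^o$. $\square$

So one unknown sign $\lambda$ governs both pieces. The rest is supplied by three statements.

**Proposition A.** If $D\ge2$, $n\in\mathbb Z$ and $\frac D2\le n<\frac{2D}3$, then $(-1)^nG(n\pi/D)>0$.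

**Proposition B.** If $2\le j<l/6$ and $y_j=\frac12\cot(j\pi/l)$, then $(-1)^{l/2+j}f(-\frac12+iy_j)>0$.

**Proposition C.** If $6\mid k$ and $6\mid l$, then $f(\rho)=G(\frac{2\pi}3)>0$.

The points in A are those of the arc where $\cos D\theta=\pm1$. Those in B are the points of the half-line where $\cos l\theta=\pm1$: $\cos\theta<0$ and $\tan\theta=-2y_j=-\cot\frac{j\pi}l$ give $\theta=\frac\pi2+\frac{j\pi}l$, so $l\theta=(\frac l2+j)\pi$.

## 6. Theorem 1 from Propositions A, B, C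

**Step 6.1. The samples.** We list the points where signs are known and count them.

On the arc take $\theta=n\pi/D$ for $n=\lceil\frac D2\rceil,\dots,\lceil\frac{2D}3\rceil-1$; the sign of $G$ is $(-1)^n$. Put $A'=\lceil\frac{2D}3\rceil-1-\lceil\frac D2\rceil$, one less than the number of samples. For $D\ge6$ the interval $[\frac D2,\frac{2D}3)$ has length at least $1$, so there is a sample. For $D=2,4,5$ the sample is $n=1,2,3$ respectively. For $D=0,1,3$ there is none, and the formula gives $A'=-1$.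

On the half-line take $j=1,\dots,\lceil\frac l6\rceil-1$, where $j=1$ means a point with $y$ very large and $j\ge2$ means $y_j$. The $y_j$ decrease in $j$ and exceed $\frac12\cot\frac\pi6=\frac{\sqrt3}2$. With $m=\frac l2+j$ the sign of $f$ is $(-1)^m$, by (1) and Proposition B. Put $L'=\lceil\frac l6\rceil-2$, again one less than the number of samples. Samples exist exactly when $l\ge8$; for $l\in\{4,6\}$ we have $L'=-1$.

Consecutive samples have opposite signs on either piece. When samples exist, the signs at the samples nearest to $\rho$ are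
$$\sigma_A=(-1)^{\lceil2D/3\rceil-1},\qquad\sigma_L=(-1)^{l/2+\lceil l/6\rceil-1}=(-1)^{\lceil2l/3\rceil-1}.$$

**Step 6.2. The deficit.** We compare $A'+L'$ with $Z$. Let $\bar l,\bar D\in\{0,1,2\}$ be the residues of $l,D$ modulo $3$. Then $\lceil\frac{2D}3\rceil=\frac{2D+\bar D}3$ and $\lceil\frac{2l}3\rceil=\frac{2l+\bar l}3$. Multiplying by the odd number $3$ does not change parity, so these integers have the parity of $\bar D$ and $\bar l$, and
$$\sigma_A=(-1)^{\bar D+1},\qquad\sigma_L=(-1)^{\bar l+1}.\tag{4}$$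
Insert $\frac w{12}=\frac{l+D}6$, $\lceil\frac D2\rceil=\frac{D+\varepsilon_i}2$ and $L'=\lceil\frac{2l}3\rceil-\frac l2-2$. The terms in $l$, in $D$ and in $\varepsilon_i$ cancel ($\frac16-\frac23+\frac12=0$), leaving
$$\tau:=Z-A'-L'=2-\frac{\bar l+\bar D+\varepsilon_\rho}3\in\{0,1,2\}.\tag{5}$$
It is an integer because $\varepsilon_\rho\equiv-(l+D)\pmod3$. We have $\tau=2$ exactly when $\bar l=\bar D=\varepsilon_\rho=0$, that is, when $6\mid k$ and $6\mid l$; and $\tau=0$ exactly when $\bar l=\bar D=\varepsilon_\rho=2$.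

So the samples alone leave a deficit of $\tau$ zeros, to be found between the last samples and $\rho$. For $(26,8)$: the arc sample is $n=5$ and the line sample is $j=1$, so $A'=L'=0$, $\tau=1$, $\sigma_A=\sigma_L=-$. If $o=1$, the signs near $\rho$ are $\lambda$ on the line and $-\lambda$ on the arc, so exactly one of them is $+$, and it gives the zero. For $(30,18)$: $Z=3$, the samples are $n=3$ and $j=1,2$, so $A'=0$, $L'=1$, $\tau=2$, $\sigma_A=\sigma_L=-$, and $f(\rho)>0$ gives one more zero on each piece.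

**Step 6.3. Case I: $l\ge8$ and $D\notin\{0,1,3\}$.** Both pieces have samples. Let $[\,\cdot\,]$ be $1$ if the condition holds and $0$ otherwise. Counting sign changes between consecutive samples, and between the last sample and a point close to $\rho$, we get by the corner lemma
$$N_A\ge A'+[(-1)^o\lambda\ne\sigma_A],\qquad N_L\ge L'+[\lambda\ne\sigma_L].\tag{6}$$

- If $o\ge\varepsilon_\rho+3$, then $\tau\ne2$, since $\tau=2$ would give $o=0=\varepsilon_\rho$ by Proposition C. So $N_A+N_L\ge A'+L'=Z-\tau\ge Z-1$, which implies (3).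
- If $o=\varepsilon_\rho$ and $\tau=0$, then $N_A+N_L\ge A'+L'=Z$.
- If $o=\varepsilon_\rho$ and $\tau=1$, then $\bar l+\bar D+\varepsilon_\rho=3$, so the product of $(-1)^o\lambda\sigma_A$ and $\lambda\sigma_L$ is $(-1)^o\sigma_A\sigma_L=(-1)^{\bar l+\bar D+\varepsilon_\rho}=-1$. Exactly one of the two factors is $-1$, so exactly one bracket in (6) equals $1$, and (3) holds.
- If $\tau=2$, then $o=0$ and $\lambda=+$ by Proposition C, while $\sigma_A=\sigma_L=-$ by (4). Both brackets equal $1$, and (3) holds.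

**Step 6.4. Case II: $D\in\{0,1,3\}$.** From $w\ge24$ we get $l\ge12-D$, so $l\ge10$ and line samples exist. Here $A'=-1$, so $Z=L'+\tau-1$. If $\tau\le1$, then $N_L\ge L'\ge Z$. If $\tau=2$, then $\lambda=+\ne\sigma_L=-$, so $N_L\ge L'+1=Z$. In both cases (3) holds.

**Step 6.5. Case III: $l\in\{4,6\}$.** Now $D\ge12-l\ge6$, so arc samples exist. Here $L'=-1$, so $Z=A'+\tau-1$. If $\tau\le1$, then $N_A\ge A'\ge Z$. If $\tau=2$, then $G(\frac{2\pi}3)>0$ while $\sigma_A=-$, so $N_A\ge A'+1=Z$. Again (3) holds.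

So Theorem 1 follows from Propositions A, B and C.

## 7. Lattice sums at $\rho$, Proposition C, and the arc

**Step 7.1. Sums over primitive vectors at $\rho$.** We bound the tails of $E_p(\rho)$. Put $N=|c\rho+d|^2=c^2-cd+d^2$. This form represents $n\ge1$ exactly $6\sum_{d\mid n}\chi_{-3}(d)$ times. Among primitive pairs modulo $\pm$, three have $N=1$, namely $(1,0),(0,1),(1,1)$, and three have $N=3$, namely $(1,-1),(2,1),(1,2)$. The values $2,5,6$ are not represented, and $4$ only by non-primitive vectors, so all other pairs have $N\ge7$. Dividing out the common factor and the sign,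
$$\sum_{\text{prim}/\pm}N^{-2}=\frac{3\zeta(2)L(2,\chi_{-3})}{\zeta(4)}=\frac{45}{\pi^2}L(2,\chi_{-3})<3.5792.$$
Here we used that the series of $L(2,\chi_{-3})$ is alternating with decreasing terms, so it is at most $1-\frac14+\frac1{16}-\frac1{25}+\frac1{49}-\frac1{64}+\frac1{100}-\frac1{121}+\frac1{169}<0.785$. Subtracting $3+\frac39$,
$$\sum_{N\ge7}N^{-2}\le0.246,\qquad\sum_{N\ge7}N^{-p/2}\le0.246\cdot7^{2-p/2},\qquad\sum_{N\ge3}N^{-p/2}\le e_p:=3^{1-p/2}+0.246\cdot7^{2-p/2}\tag{7}$$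
for $p\ge4$.

**Step 7.2. Proof of Proposition C.** For $6\mid p$ the three vectors with $N=1$ contribute $1+\rho^{-p}+(\rho+1)^{-p}=3$ to $E_p(\rho)$, and $E_p(\rho)=F_p(\frac{2\pi}3)$ is real because $e^{ip\pi/3}=1$. So $|E_p(\rho)-3|\le e_p\le e_6=\frac19+\frac{0.246}7<0.147$. Hence $f(\rho)\ge2.85^2-3.15>0$, and $G(\frac{2\pi}3)=e^{iw\pi/3}f(\rho)=f(\rho)$. $\square$

The rest of this section proves Proposition A.

**Step 7.3. An exact formula at the samples.** At the sample points the large cosines cancel exactly. Let $\theta=\frac{n\pi}D=\frac{2\pi}3-t\in[\frac\pi2,\frac{2\pi}3)$. Then $t=\frac{\pi(2D-3n)}{3D}\ge\frac\pi{3D}$, since $2D-3n$ is a positive integer, and $t\le\frac\pi6$. Put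
$$u=\frac1{2\cos(\theta/2)}\in[2^{-1/2},1),\qquad C=\cos\frac{l\theta}2,\qquad F_p=2\cos\frac{p\theta}2+R_p,\qquad R_p=u^p+v_p,$$
where $u^p$ is the term of $(1,1)$ and $v_p$ collects all remaining terms. Since $\frac{k\theta}2=\frac{l\theta}2+n\pi$ and $\frac{w\theta}2=l\theta+n\pi$, we have $\cos\frac{k\theta}2=(-1)^nC$ and $\cos\frac{w\theta}2=(-1)^n(2C^2-1)$. Expanding $G=(2(-1)^nC+R_k)(2C+R_l)-2(-1)^n(2C^2-1)-R_w$, the terms $4(-1)^nC^2$ cancel and
$$\tfrac12(-1)^nG=1+CR_l+(-1)^n\big[CR_k+\tfrac12(R_kR_l-R_w)\big],\tag{8}$$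
$$R_kR_l-R_w=u^kv_l+u^lv_k+v_kv_l-v_w .$$
We must show that everything besides the $1$ is greater than $-1$.

**Step 7.4. A bound for $u$.** The function $\ln u=-\ln(2\cos(\frac\pi3-\frac t2))$ is convex in $t$, equal to $0$ at $t=0$ and to $-\frac12\ln2$ at $t=\frac\pi6$. It lies below its chord, so $u\le2^{-3t/\pi}$. As $2Dt\ge\frac{2\pi}3$, we get $u^{2D}\le\frac14$ and $u^k\le\frac14u^l$.

**Step 7.5. A bound for $v_p$.** Let $\kappa=-2\cos\theta\in[0,1]$, so $|ce^{i\theta/2}+de^{-i\theta/2}|^2=c^2+d^2-\kappa cd$. The term of $(1,-1)$ is $(2i\sin\frac\theta2)^{-p}=(-1)^{p/2}(2\sin\frac\theta2)^{-p}$, of modulus at most $2^{-p/2}$. The other terms of $v_p$ come in groups $(c,\pm d)$ with $c,d\ge1$ coprime, $(c,d)\ne(1,1)$, and a group has total modulus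
$$(c^2+d^2-\kappa cd)^{-p/2}+(c^2+d^2+\kappa cd)^{-p/2}.$$
This is even and convex in $\kappa$, hence increasing on $[0,1]$. At $\kappa=1$ the groups comprise $(2,1),(1,2)$, with $N=3$, and all pairs with $N\ge7$. So by (7)
$$|v_p|\le V_p:=2^{-p/2}+2\cdot3^{-p/2}+0.246\cdot7^{2-p/2},$$
which decreases in $p$. Numerically $V_6<0.2343$, $V_8<0.0923$, $V_{12}<0.0185$, $V_{18}<0.0021$, $V_{20}<0.00102$, $V_{24}<0.0003$. Inserting this in (8), with $u^k=u^lu^{2D}$, $u^l\le1$ and $u^k\le\frac14$,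
$$\tfrac12(-1)^nG\ge1+Cu^l\big(1+(-1)^nu^{2D}\big)-\mathcal E,\qquad\mathcal E\le|C|(V_l+V_k)+\tfrac12\big(\tfrac14V_l+V_k+V_kV_l+V_w\big).\tag{9}$$

**Step 7.6. The case $l\ge8$.** Here $k\ge12$ and $w\ge24$, so $\mathcal E\le0.0923+0.0185+\frac12(0.0231+0.0185+0.0018+0.0003)<0.14$. If $C\ge0$, the main part of (9) is at least $1$. If $C<0$, we claim $|C|u^l\le0.52$; then the main part is at least $1-\frac54(0.52)=0.35>0.14$.

To prove the claim put $s=\frac{lt}2$ and $c_0=\frac{6\ln2}\pi=1.3238\ldots$, so that $u^l\le2^{-6s/\pi}=e^{-c_0s}$ and $C=\cos(\frac{l\pi}3-s)$.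

- If $l\equiv0\pmod6$, then $C=\cos s<0$ requires $s>\frac\pi2$, and then $u^l\le\frac18$.
- If $l\equiv2\pmod6$, then $C=\cos(\frac{2\pi}3-s)$. When $C<0$, either $s<\frac\pi6$ and $|C|\le\frac12$, or $s>\frac{7\pi}6$ and $u^l\le2^{-7}$.
- If $l\equiv4\pmod6$, then $C=-\cos(\frac\pi3-s)$ and $\cos(\frac\pi3-s)=\frac12\cos s+\frac{\sqrt3}2\sin s\le\frac12+\frac{\sqrt3}2s$. So when $C<0$, $|C|u^l\le\max_{s\ge0}(\frac12+\frac{\sqrt3}2s)e^{-c_0s}$. The maximum is at $s=\frac1{c_0}-\frac1{\sqrt3}$ and equals $\frac{\sqrt3}{2c_0}e^{-1+c_0/\sqrt3}<0.6543\cdot0.7902<0.52$.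

**Step 7.7. The case $l=6$.** Now $k\ge18$, and $3\theta\in[\frac{3\pi}2,2\pi)$, so $C=\cos3\theta\ge0$ and the main part of (9) is at least $1$, while $\mathcal E\le0.2343+0.0021+\frac12(0.0586+0.0021+0.0005+0.0003)<0.27$.

**Step 7.8. The case $l=4$: preparation.** Now $k\ge20$ and $D\ge8$. This case is delicate because $u^4$ and $v_4$ are not small and $C=\cos2\theta\in[-1,-\frac12]$ is negative. We treat the terms of $(1,1)$ and $(1,-1)$ in $R_4$ together; both are positive. With $x=1/\sin^2\theta\in[1,\frac43]$ and $u^4+(2\sin\frac\theta2)^{-4}=\frac{1}{16}\cdot\frac{\cos^4\frac\theta2+\sin^4\frac\theta2}{\cos^4\frac\theta2\,\sin^4\frac\theta2}=\frac{1-\frac12\sin^2\theta}{\sin^4\theta}$,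
$$\mathsf m:=|C|\Big(u^4+(2\sin\tfrac\theta2)^{-4}\Big)=(2\sin^2\theta-1)\,\frac{1-\frac12\sin^2\theta}{\sin^4\theta}=(2-x)(x-\tfrac12)=-1+\tfrac52x-x^2\le\tfrac9{16},$$
and this is increasing in $x$ for $x\le\frac54$.

Let $W(\kappa)$ be the sum of the moduli of the terms of $v_4$ other than $(1,-1)$. By Step 7.5 it is convex and increasing on $[0,1]$, and $W(1)\le\frac29+0.246<0.4683$. At $\theta=\frac\pi2$, where $\kappa=0$, the full sum of moduli is
$$\sum_{\text{prim}/\pm}(c^2+d^2)^{-2}=\frac{2\zeta(2)L(2,\chi_{-4})}{\zeta(4)}=\frac{30}{\pi^2}L(2,\chi_{-4})<2.7844,$$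
where $L(2,\chi_{-4})=0.91596\ldots$ is Catalan's constant, and we used that $n$ is a sum of two squares in $4\sum_{d\mid n}\chi_{-4}(d)$ ways. In it $(1,0),(0,1)$ contribute $2$ and $(1,\pm1)$ contribute $\frac12$, so $W(0)\le0.2844$. Also $|v_4|\le(2\sin\frac\theta2)^{-4}+W$.

**Step 7.9. The case $l=4$, $\frac\pi2\le\theta\le\frac{7\pi}{12}$.** Here $\kappa\le2\sin15^\circ<0.5177$, so by convexity $W\le0.2844+0.1839\cdot0.5177<0.3797$. Next, $x\le1/\sin^2105^\circ<1.0719$, so $\mathsf m<0.5309$. Also $u\le1/(2\cos52.5^\circ)<0.8214$, so $u^k\le u^{20}<0.0197$. Finally $|v_4|\le0.25+0.4683<0.719$. Therefore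
$$|CR_4|+|CR_k|+\tfrac12|R_kR_4-R_w|\le(0.5309+0.3797)+(0.0197+0.0011)+\tfrac12(0.0142+0.0011+0.0008+0.0003)<0.95<1,$$
and (8) is positive.

**Step 7.10. The case $l=4$, $\frac{7\pi}{12}\le\theta<\frac{2\pi}3$.** Here $0<t\le\frac\pi{12}$, and absolute values no longer suffice; one sign has to be used. We collect bounds for the parts of (8).

- At $t=\frac\pi{12}$, $\ln u=-0.1968\ldots$, so by convexity $\ln u\le-0.7517\,t$, and $u^{2D}\le e^{-0.7517\cdot2\pi/3}<0.2073$.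
- The terms $(2,1),(1,2)$ of $v_4$ sum to $2\operatorname{Re}(3\cos\frac\theta2+i\sin\frac\theta2)^{-4}$. The base has argument $\alpha=\arctan(\frac13\tan\frac\theta2)\in[22.5^\circ,30^\circ]$, since $\frac13\tan52.5^\circ>0.434>\tan22.5^\circ$ and $\frac13\tan60^\circ=\tan30^\circ$. So $4\alpha\in[90^\circ,120^\circ]$ and the sum is $\le0$. Multiplied by $C<0$ it contributes a quantity $\ge0$ to $CR_4$.
- The terms $(2,-1),(1,-2)$ have modulus sum $2(5+2\kappa)^{-2}\le2(6.035)^{-2}<0.055$, because $\kappa\ge2\sin15^\circ>0.5176$.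
- The remaining terms of $v_4$ apart from $(1,-1)$ form complete groups, bounded by their values at $\kappa=1$. There $(2,-1),(1,-2)$ have $N=7$ and are excluded, so the bound is $0.246-\frac2{49}<0.2052$.
- As $|C|\le|\cos210^\circ|<0.8661$, these give $CR_4\ge-(0.5625+0.8661\cdot0.2602)>-0.788$.
- Since $(2\sin\frac\theta2)^2\le3$ and $|C|\ge\frac12$, $|C|u^4=\mathsf m-|C|(2\sin\frac\theta2)^{-4}\le\frac9{16}-\frac12\cdot\frac19<0.507$, so $|C|u^k=|C|u^4u^{2D}<0.1052$.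
- $|v_4|\le(2\sin52.5^\circ)^{-4}+0.4683<0.158+0.4683<0.627$, so $\frac12u^k|v_4|\le\frac12(0.2073)(0.627)<0.065$.
- The terms with $v_k$ or $v_w$ total at most $V_{20}(|C|+\frac12u^4+\frac12|v_4|)+\frac12V_{24}<0.00102\cdot1.7+0.00015<0.003$.

The negative contributions total less than $0.788+0.1052+0.065+0.003<0.97<1$. So (8) is positive in all cases, and Proposition A is proved. $\square$

## 8. The half-line: two terms below, one Fourier term above

We prove Proposition B. The range $2\le j<\frac l6$ forces $l\ge14$.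

**Step 8.1. Coordinates and decomposition.** Let $\beta=\frac{j\pi}l\in(0,\frac\pi6)$ and $z=-\frac12+iy_j=re^{i\theta}$, $y=y_j$. Then
$$\theta=\frac\pi2+\beta,\quad r=\frac1{2\sin\beta}>1,\quad y=r\cos\beta,\quad\tfrac{\sqrt3}2r\le y\le r,\quad l\theta=m\pi\ \text{ with }m=\tfrac l2+j.$$
Write $E_p=1+S_p$, where $S_p=P_p+T_p$ separates $c=1$ from $c\ge2$:
$$P_p=\sum_{d\in\mathbb Z}(z+d)^{-p},\qquad T_p=\sum_{c\ge2}\ \sum_{(c,d)=1}(cz+d)^{-p},\qquad f=S_l+S_k+S_kS_l-S_w.$$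

**Step 8.2. A bound for $T_p$.** A nonnegative unimodal integrable $g$ satisfies $\sum_{d\in\mathbb Z}g(d)\le\max g+\int g$. By log-convexity of the Gamma function, $\Gamma(\frac{p-1}2)^2\le\Gamma(\frac p2)\Gamma(\frac p2-1)=\Gamma(\frac p2)^2/(\frac p2-1)$, hence
$$\int_{\mathbb R}(a^2+x^2)^{-p/2}dx=a^{1-p}\sqrt\pi\,\frac{\Gamma(\frac{p-1}2)}{\Gamma(\frac p2)}\le a^{1-p}\sqrt{\frac{2\pi}{p-2}}.\tag{10}$$
Apply this with $|cz+d|^2=c^2y^2+(d-\frac c2)^2$ and $a=cy$, and use $\frac{\sqrt3}2r\le y\le r$: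
$$r^p|T_p|\le\sum_{c\ge2}\Big(\frac2{\sqrt3\,c}\Big)^p\Big(1+c\,r\sqrt{\tfrac{2\pi}{p-2}}\Big).\tag{11}$$

**Step 8.3. Where two terms are enough.** For $|d-\frac12|=i+\frac12$ we have $|z+d|^2=y^2+(d-\frac12)^2=r^2+i(i+1)=r^2(1+i(i+1)\sigma)$ with $\sigma=r^{-2}=4\sin^2\beta<1$. So the terms with $i=1$ in $P_l$ are smaller than the two main ones, $d=0,1$, by the factor $(1+2\sigma)^{-l/2}\ge e^{-\sigma l}\ge e^{-4\pi^2j^2/l}$. When $j^2$ is much smaller than $l$, this factor is close to $1$ and the main pair cannot dominate. We therefore split: Regime 1 is $8j^2\ge l$, where the pair wins, and Regime 2 is $8j^2<l$, where we pass to the Fourier expansion of $P_l$.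

**Step 8.4. Regime 1 ($8j^2\ge l$): size of $r$ and the terms $d\ne0,1$.** Put $t=\frac\pi6-\beta=\frac\pi l(\frac l6-j)$. Since $l-6j$ is a positive even integer, $\frac l6-j\ge\frac13$ and $lt\ge\frac\pi3$. The function $\ln(2\sin(\frac\pi6-t))$ is concave with value $0$ and slope $-\sqrt3$ at $t=0$, so
$$r^{-1}\le e^{-\sqrt3t},\qquad r^{-k}\le r^{-l}\le e^{-\pi/\sqrt3}<0.1631.\tag{12}$$
By concavity of the logarithm, $\ln(1+i(i+1)\sigma)\ge\sigma\ln(1+i+i^2)$. As $\sin\beta\ge\frac{3\beta}\pi=\frac{3j}l$ on $[0,\frac\pi6]$, we have $\frac{\sigma l}2=2l\sin^2\beta\ge\frac{18j^2}l\ge\frac94$. Each $i\ge1$ comes from two values of $d$. Hence for $p\in\{k,l\}$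
$$\sum_{d\ne0,1}|z+d|^{-p}\le2\epsilon\,r^{-p},\qquad\epsilon=\sum_{i\ge1}(1+i+i^2)^{-9/4}\le0.0845+0.0126+0.0032+0.0011+0.0005+\frac{5^{-3.5}}{3.5}<0.103.$$
The first five numbers bound $3^{-9/4},7^{-9/4},13^{-9/4},21^{-9/4},31^{-9/4}$, and the tail is at most $\sum_{i\ge6}i^{-9/2}\le\int_5^\infty x^{-9/2}dx$.

**Step 8.5. Regime 1: the main part.** We isolate the contribution of $d\in\{0,1\}$. We have $z+1=-\bar z$, $(-1)^m\cos l\theta=1$, $(-1)^m\cos k\theta=\cos2D\theta$ (as $k=l+2D$ and $l\theta=m\pi$), and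
$$P_kP_l-P_w=\sum_{d\ne d'}(z+d)^{-k}(z+d')^{-l}.$$
The terms with all of $d,d'$ in $\{0,1\}$ give $2r^{-l}\cos l\theta$ in $P_l$, $2r^{-k}\cos k\theta$ in $P_k$ and $2r^{-w}\cos2D\theta$ in $P_kP_l-P_w$. So to $\frac{r^l}2(-1)^mf$ they contribute
$$X=1+r^{-2D}\cos(2D\theta)\big(1+(-1)^mr^{-l}\big).$$
If $D=0$, then $X\ge2-0.1631>1.83$. If $D\ge1$, we claim $r^{-2D}\cos(2D\theta)\ge-\frac12$, whence $X\ge1-\frac12(1.1631)>0.418$. Put $\tau_0=2Dt$. Then $r^{-2D}\le e^{-\sqrt3\tau_0}$ and, as $\theta=\frac{2\pi}3-t$, $2D\theta=\frac{4\pi D}3-\tau_0$.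

- If $D\equiv0\pmod3$, then $\cos\tau_0<0$ needs $\tau_0>\frac\pi2$, and $e^{-\sqrt3\pi/2}<0.07$.
- If $D\equiv1\pmod3$, the cosine is $-\cos(\frac\pi3-\tau_0)$. Since $\frac d{d\tau_0}\big[e^{-\sqrt3\tau_0}\cos(\frac\pi3-\tau_0)\big]=-2e^{-\sqrt3\tau_0}\sin\tau_0\le0$ on $[0,\pi]$, the bracket is at most its value $\frac12$ at $0$. For $\tau_0\le\pi$ this proves the claim when the cosine is negative, and otherwise there is nothing to show. For $\tau_0>\pi$, $e^{-\sqrt3\tau_0}<0.01$.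
- If $D\equiv2\pmod3$, the cosine is $\cos(\frac{2\pi}3-\tau_0)$, which is $\ge-\frac12$ on $[0,\frac\pi6]$ and $\ge0$ on $[\frac\pi6,\frac{7\pi}6]$. Beyond, $e^{-\sqrt3\tau_0}<0.01$.

**Step 8.6. Regime 1: the errors.** All are measured in $\frac{r^l}2(-1)^mf$. From $P_l$ we get at most $\epsilon$, and from $P_k$ at most $r^{-2D}\epsilon\le\epsilon$. In $P_kP_l-P_w$, the terms with exactly one of $d,d'$ outside $\{0,1\}$ total at most $8\epsilon r^{-w}$ and those with both outside at most $4\epsilon^2r^{-w}$, so they contribute at most $\frac12r^{-k}(8\epsilon+4\epsilon^2)\le0.1631(4\epsilon+2\epsilon^2)<0.071$.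

For the $T$'s: $r\le\frac l{6j}\le\frac{\sqrt{8l}}6$, so for $p\ge l\ge14$ we have $r\sqrt{\frac{2\pi}{p-2}}\le\frac{\sqrt8}6\sqrt{2\pi\cdot\frac{14}{12}}<1.28$. In (11) the term $c=2$ is at most $3^{-7}(3.56)<0.00163$, the term $c=3$ is at most $(\frac2{3\sqrt3})^{14}(4.84)<10^{-5}$, and the terms $c\ge4$ total at most $(\frac43)^7\cdot2.28\sum_{c\ge4}c^{-13}<10^{-6}$. So $r^p|T_p|<0.002$ for $p\ge l$. Now $S_kS_l-P_kP_l=T_kS_l+P_kT_l$, and $r^k|P_k|$ and $r^l|S_l|$ are at most $2+2\epsilon+0.002<2.21$. So the parts $T_l,T_k,T_kS_l,P_kT_l,T_w$ contribute at most $\frac12(0.002)(1+1+2.21+2.21+1)<0.008$.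

The total error is less than $0.103+0.103+0.071+0.008=0.285<0.418<X$. So $(-1)^mf>0$ in Regime 1.

**Step 8.7. Regime 2 ($8j^2<l$): the Fourier expansion.** Since $j\ge2$ and $l$ is even, $l\ge34$; also $l-1\ge8j^2$, $\frac jl<\frac1{8j}\le\frac1{16}$ and $\beta<\frac\pi{16}$. Lipschitz' formula reads $\sum_d(z+d)^{-l}=\frac{(-2\pi i)^l}{(l-1)!}\sum_{n\ge1}n^{l-1}e^{2\pi inz}$. Here $(-i)^l=(-1)^{l/2}$ and $e^{2\pi inz}=(-1)^ne^{-2\pi ny}$. With $b_n=n^{l-1}e^{-2\pi ny}$ and $\mathcal B=\frac{(2\pi)^l}{(l-1)!}$,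
$$(-1)^mP_l=\mathcal B\sum_{n\ge1}(-1)^{n+j}b_n .$$
The term $n=j$ has sign $+$. We show that it dominates, then that $\mathcal Bb_j$ is large compared with everything else in $f$.

**Step 8.8. Regime 2: dominance of $b_j$.** We have $2\pi y=\pi\cot\beta=\frac lj(1-\delta)$ with $\delta=1-\beta\cot\beta=2\sum_{n\ge1}\zeta(2n)(\beta/\pi)^{2n}$. The first term of the series is $\frac{\beta^2}3$ and $\zeta(2n)\le\zeta(2)$, so $\frac{\beta^2}3\le\delta\le\frac{\beta^2}3\cdot\frac{256}{255}\le0.335\beta^2$. Put $\kappa_1=\frac{l\delta}j$; then $0\le\kappa_1\le0.335\pi^2\frac jl\le3.307\frac jl$. For $n=j+i\ge1$, $x=\frac ij$ and $\psi(x)=x-\ln(1+x)$,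
$$\ln\frac{b_{j+i}}{b_j}=(l-1)\ln(1+x)-lx+i\kappa_1=-l\psi(x)-\ln(1+x)+i\kappa_1.$$

Let $i<0$ and $\xi=\frac{|i|}j<1$. Then $i\kappa_1\le0$ and $\ln(1-\xi)\le-\xi-\frac{\xi^2}2-\frac{\xi^3}3$, so the logarithm is at most
$$\xi-(l-1)\Big(\frac{\xi^2}2+\frac{\xi^3}3\Big)\le\frac{|i|}j-4i^2-\frac{8|i|^3}{3j}\le-4i^2 .$$

Let $i>0$. The quotient $\psi(x)/x^2=\int_0^1\frac{s\,ds}{1+sx}$ decreases in $x$, and $x\le\frac i2$, so $l\psi(x)\ge8j^2\psi(\frac ij)=8i^2\frac{\psi(x)}{x^2}\ge32\psi(\frac i2)$. Also $i\kappa_1\le3.307\,x\frac{j^2}l\le0.4134x$. If $i=1$, then $x\le\frac12$ and $\ln(1+x)\ge0.81x$ by concavity, so the last two terms have negative sum and the ratio is at most $e^{-32\psi(1/2)}<0.0486$. If $i\ge2$, convexity and $\psi(0)=0$ give $\psi(\frac i2)\ge\frac i2\psi(1)$ with $\psi(1)>0.3068$, so the ratio is at most $e^{-4.9i+0.207i}\le e^{-4.69i}$.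

Summing, $\sum_{n\ne j}b_n/b_j\le0.0184+0.0486+0.0001<0.068$, where $0.0184$ bounds $e^{-4}+e^{-16}+\cdots$. Hence
$$(-1)^mP_l\ge0.932\,\mathcal Bb_j.$$

**Step 8.9. Regime 2: the size of $\mathcal Bb_j$.** We use three facts: $2\pi jy=l(1-\delta)\le l(1-\frac{\beta^2}3)$; Stirling's bound $(l-1)!\le\sqrt{2\pi/l}\,(l/e)^le^{1/(12l)}$; and $\sin\beta\le\beta e^{-\beta^2/6}$, which follows from $\frac{\sin\beta}\beta=\prod_n(1-\frac{\beta^2}{n^2\pi^2})$ and gives $2\beta\ge r^{-1}e^{\beta^2/6}$. Since $\frac{2\pi j}l=2\beta$,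
$$\mathcal Bb_j\ge(2\beta)^l\,J\,e^{l\beta^2/3-1/(12l)}\ge r^{-l}J\,e^{l\beta^2/2-1/(12l)}\ge r^{-l}J,\qquad J:=\frac1j\sqrt{\frac l{2\pi}}>\frac2{\sqrt\pi}>1.128.$$
The last inequality of the chain holds because $\frac{l\beta^2}2=\frac{j^2\pi^2}{2l}\ge\frac{2\pi^2}l$, and the bound on $J$ because $l>8j^2$.

**Step 8.10. Regime 2: upper bounds for the other sums.** The values $h=|d-\frac12|\in\{\frac12,\frac32,\dots\}$ each occur twice. With $\sum_{h\ge1/2}g(h)\le g(\frac12)+\int_{1/2}^\infty g$ for decreasing $g$, and $h^2+y^2=r^2+v+v^2\ge r^2+v^2$ for $h=\frac12+v$, (10) gives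
$$\sum_d|z+d|^{-p}\le r^{-p}\Big(2+r\sqrt{\tfrac{2\pi}{p-2}}\Big).$$
As $\frac\beta{\sin\beta}\le(1-\frac{\beta^2}6)^{-1}\le1.0065$, we have $r\le\frac{1.0065}{2\beta}$ and $r\sqrt{2\pi/l}\le1.007J$. Also $2/J<1.774$. So for $p\ge l+2$ the sum is at most $r^{-p}(2+1.007J)\le2.79Jr^{-p}$. For $p=l$ there is an extra factor $\sqrt{l/(l-2)}\le\sqrt{34/32}<1.031$ on the second term, and the sum is at most $2.82Jr^{-l}$. In (11), for $p\ge l$ and $c\ge2$, $1+cr\sqrt{2\pi/(p-2)}\le1+1.039cJ\le2cJ$. So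
$$r^p|T_p|\le J\Big(4\cdot3^{-17}+2(\tfrac43)^{17}\sum_{c\ge3}c^{-33}\Big)<10^{-7}J\qquad(p\ge l).$$
Hence $|S_p|\le2.83Jr^{-p}$ for $p\ge l$. Moreover $r\ge\frac1{2\beta}=J\sqrt{\frac l{2\pi}}>1.128\cdot2.326>2.62$, so $r^{-2}<0.146$, and $J\le r$.

**Step 8.11. Regime 2: conclusion.** If $D\ge1$, then $k\ge l+2$ and
$$|S_k|\le(2.79+10^{-7})(0.146)Jr^{-l}<0.41Jr^{-l},\quad|S_kS_l|\le(2.83)^2J^2r^{-k-l}\le9r^{1-k}Jr^{-l},\quad|S_w|\le3r^{-k}Jr^{-l}.$$
Therefore
$$(-1)^mf\ge Jr^{-l}\big(0.932-10^{-7}-0.41-9r^{1-k}-3r^{-k}\big)>0,$$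
since $k\ge34$ and $r>2.62$. If $D=0$, then $f=2S_l+S_l^2-S_{2l}$ and the bracket is at least $2(0.932-10^{-7})-9r^{1-l}-3r^{-l}>0$. This proves Proposition B, and with it Theorem 1. $\square$

## 9. Exact orders, simplicity, and the number of zeros on each piece

**Theorem 2.** Under the standing hypotheses ($k\ge l$), with $N_A,N_L$ as in Step 3.3: $\operatorname{ord}_\infty f=1$, $\operatorname{ord}_if=\varepsilon_i$, $\operatorname{ord}_\rho f=\varepsilon_\rho$ (the orders forced by the weight), all zeros not equivalent to $i$ or $\rho$ are simple, and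
$$N_A=\lceil\tfrac{2D}3\rceil-\lceil\tfrac D2\rceil-1+X_A,\qquad N_L=\lceil\tfrac l6\rceil-2+Y_L,$$
where $(X_A,Y_L)$ is given by the following table.

| $(k,l)$ mod $6$ | $(X_A,Y_L)$ |
|---|---|
| $(0,0)$ | $(1,1)$ |
| $(0,2)$ | $(0,0)$ |
| $(2,4),(4,0)$ | $(0,1)$ |
| $(4,2),(2,2)$ | $(1,0)$ |
| $(0,4)$ | $(1,0)$ if $k<2l$; $(0,1)$ if $k>2l$ |
| $(2,0)$ | $(0,1)$ if $Q_1>0$; $(1,0)$ if $Q_1<0$, where $Q_1=3k(k+1)-w(w+1)$ is never $0$ here |
| $(4,4)$ | $(1,0)$ if $Q_2>0$; $(0,1)$ if $Q_2<0$, where $Q_2=6kl-w(w+1)$; if $Q_2=0$: $(1,0)$ if $l/2$ is odd, $(0,1)$ if $l/2$ is even |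

The case $Q_2=0$ does occur, e.g. $(k,l)=(1066,286)$.

For the pairs of Section 1: $(12,12)$ has $D=0$ and class $(0,0)$, so $N_A=-1+1=0$ and $N_L=0+1=1$; $(20,4)$ has $D=8$ and class $(2,4)$, so $N_A=6-4-1+0=1$ and $N_L=-1+1=0$. In the notation of Section 6, $N_A=A'+X_A$ and $N_L=L'+Y_L$.

**Step 9.1. The order at $i$ and simplicity.** We read off what equality in the count says. By (3) the right side of (2) is at most $-\frac12(\operatorname{ord}_if-\varepsilon_i)\le0$, and the left side is $\ge0$. So $\operatorname{ord}_if=\varepsilon_i$, and equality holds in (3). The lower bounds in Section 6 counted sign changes on disjoint intervals, that is, distinct zeros. They already reach the count with multiplicity, so the zeros counted in $N_A$ and $N_L$ are simple. By Theorem 1 there are no other non-elliptic zeros. The order at $\infty$ is Step 3.1.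

It remains to show $o=\varepsilon_\rho$ and to find $(X_A,Y_L)$. The residues needed below follow from $D\equiv l-k$ and $\varepsilon_\rho\equiv k+l\pmod3$:

| $(k,l)$ mod $6$ | $(0,0)$ | $(0,2)$ | $(0,4)$ | $(2,0)$ | $(2,2)$ | $(2,4)$ | $(4,0)$ | $(4,2)$ | $(4,4)$ |
|---|---|---|---|---|---|---|---|---|---|
| $(\bar l,\bar D,\varepsilon_\rho)$ | $(0,0,0)$ | $(2,2,2)$ | $(1,1,1)$ | $(0,1,2)$ | $(2,0,1)$ | $(1,2,0)$ | $(0,2,1)$ | $(2,1,0)$ | $(1,0,2)$ |
| $\tau$ | $2$ | $0$ | $1$ | $1$ | $1$ | $1$ | $1$ | $1$ | $1$ |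

**Step 9.2. Cases II and III.** There Section 6 showed $N_A+N_L\ge Z$ whatever $o$ is, so (2) forces $o=\varepsilon_\rho$, and then $N_A+N_L=Z$.

In Case II ($D\in\{0,1,3\}$) we had $N_L\ge Z=L'+\tau-1$, so $N_L=Z$ and $N_A=0=A'+1$. Thus $(X_A,Y_L)=(1,\tau-1)$, and $\tau\ne0$ since $\bar D\ne2$. For the class $(0,0)$, $\tau=2$ and we get $(1,1)$. For $\tau=1$ we get $(1,0)$, and the table agrees:

- $D=0$: the class is $(2,2)$, or $(4,4)$ with $Q_2=2l^2-2l>0$.
- $D=1$: the class is $(4,2)$, or $(0,4)$ with $k=l+2<2l$, or $(2,0)$ with $w=2k-2$ and $Q_1=-k^2+9k-2<0$.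
- $D=3$: the class is $(2,2)$, or $(4,4)$ with $Q_2=2l^2+10l-42>0$.

In Case III ($l\in\{4,6\}$) we had $N_A\ge Z=A'+\tau-1$, so $N_A=Z$ and $N_L=0=L'+1$. Thus $(X_A,Y_L)=(\tau-1,1)$, and $\tau\ne0$ since $\bar l\ne2$. The class $(0,0)$ gives $(1,1)$. For $\tau=1$ we get $(0,1)$, and the table agrees:

- $l=4$: the class is $(2,4)$, or $(0,4)$ with $k\ge20>8=2l$, or $(4,4)$ with $Q_2=-(k^2-15k+20)<0$.
- $l=6$: the class is $(4,0)$, or $(2,0)$ with $Q_1=2k^2-10k-42>0$.

**Step 9.3. Case I with $\tau=2$ or $\tau=0$.** These are the classes $(0,0)$ and $(0,2)$. If $\tau=2$, then $o=0=\varepsilon_\rho$ by Proposition C, and $N_A\ge A'+1$, $N_L\ge L'+1$ have bounds summing to $Z$. If $\tau=0$, then $N_A+N_L\ge A'+L'=Z$ forces $o=\varepsilon_\rho$ by (2), and again the individual bounds sum to $Z$. As $N_A+N_L=Z$, the bounds are attained: $(1,1)$ and $(0,0)$.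

**Step 9.4. Case I with $\tau=1$: what must be computed.** Now $l\ge8$. Call the sign of $G(\frac{2\pi}3-t)$ for small $t>0$ the arc sign; it is $(-1)^o\lambda$. If $o=\varepsilon_\rho$, then (6) and $N_A+N_L=Z=A'+L'+1$ show that exactly one bracket is $1$ and that both bounds are attained, so
$$X_A=[\text{arc sign}\ne\sigma_A],\qquad Y_L=1-X_A,\qquad\sigma_A=(-1)^{\bar D+1}.\tag{13}$$
Since $\theta\mapsto e^{i\theta}$ is locally biholomorphic, $o$ is the order of vanishing of $G$ at $t=0$. So in each class we compute the first nonvanishing $t$-derivative of $G$ at $t=0$, check that its order is $\varepsilon_\rho$, and read its sign.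

**Step 9.5. The Taylor coefficients of $F_p$ at $\rho$.** We regard $F_p$ as a function of $t$, with $\theta=\frac{2\pi}3-t$; primes are $t$-derivatives. The series of $E_p$ converges locally uniformly, so it may be differentiated termwise. For a vector $(c,d)$ put $\xi=ce^{i\theta/2}+de^{-i\theta/2}$, $\zeta=ce^{i\theta/2}-de^{-i\theta/2}$, $\varphi=\xi^{-p}$. Then $\frac{d\xi}{d\theta}=\frac i2\zeta$, $\frac{d\zeta}{d\theta}=\frac i2\xi$, and
$$\frac{d\varphi}{d\theta}=-\frac{ip}2\zeta\xi^{-p-1},\qquad\frac{d^2\varphi}{d\theta^2}=-\frac{p(p+1)}4\zeta^2\xi^{-p-2}+\frac p4\xi^{-p}.$$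
At $\theta=\frac{2\pi}3$, $|\xi|^2=c^2+d^2-cd=N$ and $|\zeta|^2=c^2+d^2+cd\le3|\xi|^2$. So the first derivative has modulus at most $\frac{\sqrt3}2p|\xi|^{-p}$ and the second at most $\frac{3p(p+1)+p}4|\xi|^{-p}\le p(p+1)|\xi|^{-p}$.

The three vectors with $N=1$ give $2\cos(\frac{p\pi}3-\frac{pt}2)+u^p$, where at $t=0$: $u=1$, $(\ln u)'=-\frac{\sqrt3}2$, $(\ln u)''=1$. Their first derivative at $0$ is $p\sin\frac{p\pi}3-\frac{\sqrt3}2p$, which is $-\sqrt3p$ for $p\equiv4\pmod6$. For $p\equiv2\pmod6$ their second derivative is $-\frac{p^2}2\cos\frac{2\pi}3+p+\frac34p^2=p(p+1)$. The valence formula for $E_p$ gives $\operatorname{ord}_\rho E_p\equiv p\pmod3$, which provides exact zeros. With (7), at $t=0$: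

- $p\equiv0\pmod6$: $F_p=3+\eta_p''$, $|\eta_p''|\le e_p$.
- $p\equiv4\pmod6$: $F_p=0$, $F_p'=-\sqrt3\,p(1+\eta_p')$, $|\eta_p'|\le\frac12e_p$.
- $p\equiv2\pmod6$: $F_p=F_p'=0$, $F_p''=p(p+1)(1+\eta_p)$, $|\eta_p|\le e_p$.

Here $\eta_p,\eta_p',\eta_p''$ are just names of numbers. We note $e_{10}<0.0131$, $e_{12}<0.0043$, $e_{16}<4.61\cdot10^{-4}$, $e_{18}<1.54\cdot10^{-4}$, $e_{20}<5.2\cdot10^{-5}$, $e_{22}<2\cdot10^{-5}$, $e_{24}<10^{-5}$, $e_{32}<10^{-7}$. Since $x^23^{-x/2}$ decreases for $x\ge4$, so do $xe_x$ and $x^2e_x$. In particular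
$$w(w+1)e_w\le2w^2e_w<0.001\quad\text{for }w\ge32.\tag{14}$$

**Step 9.6. The classes $(2,4)$, $(4,2)$, $(2,2)$, $(4,0)$.** Here the sign is visible at once.

In the classes $(2,4)$ and $(4,2)$, $F_k(0)=F_l(0)=0$ and $w\equiv0\pmod6$, so $G(0)=-F_w(0)<0$. Thus $o=0=\varepsilon_\rho$ and the arc sign is $-$. For $(2,4)$, $\bar D=2$ and $\sigma_A=-$, so (13) gives $(0,1)$. For $(4,2)$, $\bar D=1$ and $\sigma_A=+$, so (13) gives $(1,0)$.

In the class $(2,2)$, $F_kF_l$ vanishes to order at least $4$ and $w\equiv4\pmod6$, so $G(0)=0$ and $G'(0)=-F_w'(0)>0$. Thus $o=1=\varepsilon_\rho$, the arc sign is $+$, $\sigma_A=-$, and we get $(1,0)$.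

In the class $(4,0)$, $l\ge12$, $k\ge16$ and $w\equiv4\pmod6$. So $G(0)=0$, $G'(0)=F_k'F_l-F_w'$ and
$$-\frac{G'(0)}{\sqrt3}\ge k(0.99)(2.98)-w(1.01)\ge k(0.99)(2.98)-2k(1.01)>0 .$$
Thus $o=1=\varepsilon_\rho$, the arc sign is $-$, $\bar D=2$, $\sigma_A=-$, and we get $(0,1)$.

**Step 9.7. The class $(0,4)$.** Here $l\ge10$, $w\equiv4\pmod6$, $G(0)=0$, $G'(0)=F_kF_l'-F_w'$, and
$$-\frac{G'(0)}{\sqrt3}=l(3+\eta_k'')(1+\eta_l')-w(1+\eta_w')=(2l-k)+\mathrm{err},\qquad|\mathrm{err}|\le l\big(\tfrac32e_l+e_k+\tfrac12e_le_k\big)+\tfrac12we_w .$$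
With $le_l\le10e_{10}<0.131$, $le_k\le ke_k\le12e_{12}<0.052$ and $we_w\le24e_{24}<0.001$ we get $|\mathrm{err}|<1$. But $2l-k\equiv2\pmod6$, so $|2l-k|\ge2$. Thus $o=1=\varepsilon_\rho$ and the arc sign is $-\operatorname{sgn}(2l-k)$. As $\bar D=1$ and $\sigma_A=+$, (13) gives $(1,0)$ if $k<2l$ and $(0,1)$ if $k>2l$.

**Step 9.8. The class $(2,0)$.** Here $l\ge12$, and $k\ge20$ because $(14,12)$ has the excluded weight $26$; also $w\equiv2\pmod6$ and $w\ge32$. Then $G(0)=G'(0)=0$ and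
$$G''(0)=F_k''F_l-F_w''=Q_1+\mathrm{err},\qquad|\mathrm{err}|\le k(k+1)(e_l+3e_k+e_ke_l)+w(w+1)e_w .$$
We show $|\mathrm{err}|<|Q_1|$ in three ranges.

- If $l\le\frac k2$, then $w\le\frac32k$ and $w(w+1)\le\frac94k(k+1)$, so $Q_1\ge\frac34k(k+1)$, while $|\mathrm{err}|\le k(k+1)(4.1+2.25)e_{12}<0.03k(k+1)$.
- If $(k,l)=(20,12)$, then $Q_1=1260-1056=204$ and $|\mathrm{err}|<15$.
- Otherwise $l>\frac k2$. For $l=12$ this leaves only $k=20$, so now $l\ge18$, and $20\le k\le2l-4$ by congruence. Then $k(k+1)e_l\le4l^2e_l\le4\cdot18^2e_{18}<0.2$, $k(k+1)e_k\le1.05k^2e_k\le1.05\cdot400\,e_{20}<0.022$, so by (14) $|\mathrm{err}|<0.2+0.066+0.002<1$. Since $Q_1$ is an even integer, $|Q_1|\ge2$ if $Q_1\ne0$.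

It remains to exclude $Q_1=0$ in the last range. With $X=2w+1$ and $Y=2k+1$, $Q_1=0$ means $X^2-3Y^2=-2$. For a positive solution with $Y>1$ the pair $(2X-3Y,2Y-X)$ is again a solution, since $(X+Y\sqrt3)(2-\sqrt3)=(2X-3Y)+(2Y-X)\sqrt3$. It is positive: $2X>3Y$ because $4X^2-9Y^2=3Y^2-8>0$, and $2Y>X$ because $4Y^2-X^2=Y^2+2>0$. It has smaller second entry because $X>Y$, as $X^2-Y^2=2Y^2-2>0$. So all positive solutions arise from $(1,1)$ by iterating the inverse map $(X,Y)\mapsto(2X+3Y,X+2Y)$. Modulo $12$ the orbit is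
$$(1,1),(5,3),(7,11),(11,5),(1,9),(5,7),(7,7),(11,9),(1,5),(5,11),(7,3),(11,1),$$
and then repeats. But $k\equiv w\equiv2\pmod6$ requires $(X,Y)\equiv(5,5)\pmod{12}$, which does not occur.

Thus $o=2=\varepsilon_\rho$, the arc sign is $\operatorname{sgn}Q_1$, $\bar D=1$, $\sigma_A=+$, and (13) gives $(0,1)$ if $Q_1>0$ and $(1,0)$ if $Q_1<0$.

**Step 9.9. The class $(4,4)$ with $Q_2\ne0$.** Here $l\ge10$, and $w\equiv2\pmod6$, so $w\ge32$. Then $F_k(0)=F_l(0)=0$, $G(0)=G'(0)=0$ and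
$$G''(0)=2F_k'F_l'-F_w''=Q_2+\mathrm{err},\qquad|\mathrm{err}|\le6kl\big(\tfrac12e_k+\tfrac12e_l+\tfrac14e_ke_l\big)+w(w+1)e_w .$$

- $l=10$: then $k\ge22$ and $Q_2=-k^2+39k-110$, which is $264,198,60$ for $k=22,28,34$, while for $k\ge40$, $-Q_2=k(k-39)+110\ge k+110$. The error is at most $60k(0.0066)+0.001<0.41k<|Q_2|$. In particular $Q_2\ne0$.
- $l\ge16$, $k\le2l$: $3kle_l\le6l^2e_l$, and $3kle_k\le3l^2e_l$ since $xe_x$ decreases. The product term is $\frac32(ke_k)(le_l)\le\frac32(16e_{16})^2<0.001$. So $|\mathrm{err}|\le9l^2e_l+0.02\le9\cdot256\,e_{16}+0.02<1.2$.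
- $l\ge16$, $2l<k<4l$: $3kle_l\le12l^2e_l\le12\cdot256\,e_{16}<1.42$, and $3kle_k\le\frac32k^2e_k\le\frac32\cdot32^2e_{32}<0.001$. The remaining terms are smaller than $0.01$, so $|\mathrm{err}|<1.5$.
- $l\ge16$, $k\ge4l$: $-Q_2=k(k-4l)+l^2+k+l>k$, while $3kle_l\le3k\cdot16e_{16}<0.023k$ and the other terms total less than $0.01$, so $|\mathrm{err}|<0.1k$.

In the second and third ranges $Q_2$ is an even integer, so $|Q_2|\ge2>|\mathrm{err}|$ if $Q_2\ne0$. Thus for $Q_2\ne0$ we have $o=2=\varepsilon_\rho$ and arc sign $\operatorname{sgn}Q_2$. As $\bar D=0$ and $\sigma_A=-$, (13) gives $(1,0)$ if $Q_2>0$ and $(0,1)$ if $Q_2<0$.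

**Step 9.10. The class $(4,4)$ with $Q_2=0$.** Now the leading part of $G''(0)$ cancels and the vectors with $N=3$ decide. By Step 9.9, $l\ge16$. The function $-Q_2=k^2-4kl+l^2+k+l$ is convex in $k$, with the negative values $-2l^2+2l$ at $k=l$ and $-2l^2+4l$ at $k=3l$, so it is negative on $[l,3l]$. Hence $k>3l$. As $w(w+1)=6kl$,
$$G''(0)=6kl\,\big[(1+\eta_k')(1+\eta_l')-1-\eta_w\big].$$
We compute the $N=3$ part of $\eta_l'$, at $\theta=\frac{2\pi}3$. The vector $(1,-1)$ has $\xi=i\sqrt3$, $\zeta=1$ and contributes $-\frac l2(-1)^{l/2}3^{-(l+1)/2}$ to $dF_l/d\theta$. The vectors $(2,1),(1,2)$ have $\xi=\sqrt3e^{\pm i\pi/6}$, and for $(2,1)$ we have $\zeta=\frac12+\frac{3\sqrt3}2i$ and $\zeta/\xi=1+\frac{2i}{\sqrt3}$. The two contributions are conjugate, so together they give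
$$l\,3^{-l/2}\operatorname{Im}\Big[\Big(1+\frac{2i}{\sqrt3}\Big)e^{-i\pi l/6}\Big]=-(-1)^{l/2}\frac5{2\sqrt3}\,l\,3^{-l/2},$$
because $l\equiv4\pmod6$ gives $e^{-i\pi l/6}=(-1)^{l/2}e^{-2\pi i/3}$. The sum of the three contributions is $-(-1)^{l/2}\sqrt3\,l\,3^{-l/2}$, against the main term $\sqrt3\,l$ of $dF_l/d\theta$. So
$$\eta_l'=-(-1)^{l/2}3^{-l/2}+\eta^*,\qquad|\eta^*|\le0.123\cdot7^{2-l/2}<0.01\cdot3^{-l/2},$$
the last step because $0.123\cdot49\cdot(\frac37)^8<0.01$. Since $k,w>3l$, $|\eta_k'|$ and $|\eta_w|$ are at most $e_{3l}\le16\cdot3^{-3l/2}<0.01\cdot3^{-l/2}$, and $|\eta_k'\eta_l'|\le|\eta_k'|$. So the bracket differs from $-(-1)^{l/2}3^{-l/2}$ by less than $0.04\cdot3^{-l/2}$. Hence $G''(0)\ne0$ has sign $(-1)^{l/2+1}$, $o=2=\varepsilon_\rho$, and this is the arc sign. With $\sigma_A=-$, (13) gives $(1,0)$ if $l/2$ is odd and $(0,1)$ if $l/2$ is even.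

Finally, $(1066,286)$ realizes $Q_2=0$: both weights are $\equiv4\pmod6$, $w=1352$, and $6\cdot1066\cdot286=1829256=1352\cdot1353$. In every sub-case $o=\varepsilon_\rho$, and Theorem 2 is proved. $\blacksquare$
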